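\title{Tensor products of nests: failure of the distance formula and logarithmic growth of the distance constant}

\begin{abstract}
Let $\mathcal P$ be the canonical nest on $\ell^2(\mathbb N)$. We show that $\operatorname{Alg}(\mathcal P\otimes\mathcal P)$ has no distance formula: for every $K$ there is a finite rank operator whose off-diagonal corners $P^\perp TP$, with $P$ the projection onto a member of $\mathcal P\otimes\mathcal P$, all have norm at most $200$, while its distance to the algebra is at least $K/2$. More generally, $\operatorname{Alg}(\mathcal N\otimes\mathcal M)$ has a distance formula if and only if one of the nests $\mathcal N,\mathcal M$ is finite, and the best constant grows like the logarithm of the smaller length. The operators live on a lexicographic power of a four-point poset embedded in $\mathbb N^2$.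
\end{abstract}

\section{Introduction}

Let $H$ be a complex Hilbert space. We write $P(L)$ for the orthogonal projection onto a closed subspace $L$, and $P^\perp=1-P$. A \emph{subspace lattice} on $H$ is a family $\mathcal L$ of closed subspaces that contains $0$ and $H$ and is closed under arbitrary intersections and closed linear spans. It is a \emph{commutative subspace lattice} (CSL) if the projections $P(L)$ commute, and a \emph{nest} if it is totally ordered by inclusion. The algebra $\operatorname{Alg}\mathcal L$ consists of the bounded operators $A$ with $AL\subset L$ for all $L\in\mathcal L$, that is, with $P(L)^\perp AP(L)=0$. For $T\in B(H)$ the quantity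
\[
\beta_{\mathcal L}(T)=\sup_{L\in\mathcal L}\|P(L)^\perp TP(L)\|
\]
measures how far $T$ is from leaving each single $L$ invariant. If $A\in\operatorname{Alg}\mathcal L$, then $P(L)^\perp TP(L)=P(L)^\perp(T-A)P(L)$, so $\beta_{\mathcal L}(T)\le\operatorname{dist}(T,\operatorname{Alg}\mathcal L)$. We say that $\operatorname{Alg}\mathcal L$ \emph{has a distance formula} if there is a constant $C<\infty$ with
\[
\operatorname{dist}(T,\operatorname{Alg}\mathcal L)\le C\,\beta_{\mathcal L}(T)\qquad\text{for all }T\in B(H):
\]
an operator that almost preserves each $L$ separately is then close to one operator that preserves all of them. The \emph{distance constant} $C(\mathcal L)\in[0,\infty]$ is the least such $C$, and $\infty$ if there is none.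

For every nest $\mathcal N$, \emph{Arveson's distance formula} states that $\operatorname{dist}(T,\operatorname{Alg}\mathcal N)=\beta_{\mathcal N}(T)$. On the other hand, there are CSL algebras with no distance formula. The natural first step beyond nests is a lattice generated by two commuting nests. Given nests $\mathcal N$ on $H$ and $\mathcal M$ on $H'$, let $\mathcal N\otimes\mathcal M$ be the smallest subspace lattice on $H\otimes H'$ containing all $N\otimes H'$ ($N\in\mathcal N$) and all $H\otimes M$ ($M\in\mathcal M$). It is a CSL, and it contains $N\otimes M=(N\otimes H')\cap(H\otimes M)$.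

Let $\mathbb N=\{0,1,2,\dots\}$, let $(e_k)$ be the standard basis of $\ell^2(\mathbb N)$, and let $\mathcal P$ be the canonical nest, consisting of $N_n=\operatorname{span}\{e_k:k<n\}$ for $n\ge0$ and of $\ell^2(\mathbb N)$. The following question is posed in \cite{NA}: \emph{does $\operatorname{Alg}(\mathcal P\otimes\mathcal P)$, acting on $\ell^2(\mathbb N^2)=\ell^2(\mathbb N)\otimes\ell^2(\mathbb N)$, have a distance formula?}

One would guess that it does. The algebra is the intersection of two nest algebras, and by Arveson's formula $T$ lies within $\beta_{\mathcal P\otimes\mathcal P}(T)$ of each of them. Moreover, the problem concerns matrices indexed by the poset $\mathbb N^2$, and for the two extreme kinds of finite subposets, chains and antichains, the distance constants are at most $1$ and $4$ (Example~\ref{ex:extremes}). The answer is nevertheless negative.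

\begin{theorem}\label{thm:A}
For every $K\ge1$ there is a finite rank operator $\widetilde T$ on $\ell^2(\mathbb N^2)$, supported on $\{0,\dots,4^K-1\}^2$, with
\[
\beta_{\mathcal P\otimes\mathcal P}(\widetilde T)\le200,\qquad \operatorname{dist}\bigl(\widetilde T,\operatorname{Alg}(\mathcal P\otimes\mathcal P)\bigr)\ge K/2 .
\]
Hence a constant $C$ in a distance formula would satisfy $C\ge K/400$ for every $K$, and $\operatorname{Alg}(\mathcal P\otimes\mathcal P)$ has no distance formula.
\end{theorem}

Here ``supported on $\Lambda$'' means that the matrix entries of $\widetilde T$ vanish outside $\Lambda\times\Lambda$. The support has side $4^K$ and the ratio is of order $K$, and this logarithmic rate is sharp. Call the number of nonzero elements of a nest its \emph{length} (possibly $\infty$).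

\begin{theorem}\label{thm:B}
Let $\mathcal N,\mathcal M$ be nests on nonzero Hilbert spaces $H,H'$, and let $r$ be the minimum of their lengths. Then $\operatorname{Alg}(\mathcal N\otimes\mathcal M)$ has a distance formula if and only if $r<\infty$, that is, if and only if one of the nests is finite. If $r<\infty$, then
\[
\tfrac1{2400}\lfloor\log_4r\rfloor\ \le\ C(\mathcal N\otimes\mathcal M)\ \le\ 1+2\lceil\log_2r\rceil .
\]
In particular, the distance constant for $\mathcal T_n\otimes\mathcal T_n$, where $\mathcal T_n$ is the algebra of $n\times n$ upper triangular matrices, has exact order $\log n$.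
\end{theorem}

The example mixes chains and antichains at $K$ different scales. It is a sum $T=T_1+\dots+T_K$ of commuting contractions, one per scale. A single functional of norm at most $2$ that annihilates the algebra takes the value $1$ on every $T_n$, so the $K$ terms add up in the distance (Section~\ref{sec:dist}). In $\beta$ they do not: a pair of vectors on opposite sides of an invariant subspace that detects $T_n$ must be concentrated where the subspace cuts the poset at scale $n$, and the terms at coarser scales are built to decay geometrically on such vectors (Section~\ref{sec:beta}). Section~\ref{sec:lower} transfers the example to arbitrary nests. The upper bound, in Section~\ref{sec:upper}, shows that passing from the two nest algebras to their intersection costs at most the norm of triangular truncation on the trace class.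

\section{Posets, matrix completion, and duality}\label{sec:prelim}

Let $\Pi$ be a countable poset, $(e_p)_{p\in\Pi}$ the standard basis of $\ell^2(\Pi)$, and $T_{pq}=\langle Te_q,e_p\rangle$. For $E\subset\Pi$ let $P_E$ be the projection onto $\ell^2(E)=\overline{\operatorname{span}}\{e_p:p\in E\}$. Call $E$ a \emph{lower set} if $q\in E$ and $p\le q$ imply $p\in E$. Unions and intersections of lower sets are lower sets, so $\mathcal L_\Pi=\{\ell^2(E):E\text{ a lower set}\}$ is a CSL. Its algebra is
\[
\mathcal A_\Pi=\{A\in B(\ell^2(\Pi)): A_{pq}\ne0\Rightarrow p\le q\}.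
\]
Indeed, both $A\in\mathcal A_\Pi$ and $A\in\operatorname{Alg}\mathcal L_\Pi$ are equivalent to $Ae_q\in\ell^2(\{p:p\le q\})$ for all $q$, because $\{p:p\le q\}$ is the smallest lower set containing $q$. We write $\beta_\Pi$ and $C(\Pi)$ for $\beta_{\mathcal L_\Pi}$ and $C(\mathcal L_\Pi)$, and give $\mathbb N^2$ the coordinatewise order.

\begin{lemma}\label{lem:N2}
$\mathcal P\otimes\mathcal P=\mathcal L_{\mathbb N^2}$.
\end{lemma}

\begin{proof}
The generators are $\ell^2(E)$ for the lower sets $\{(i,j):i<n\}$, $\{(i,j):j<n\}$ and $\mathbb N^2$, so $\mathcal P\otimes\mathcal P\subset\mathcal L_{\mathbb N^2}$. Conversely, for a lower set $E$ the space $\ell^2(E)$ is the closed span of the spaces $N_{k+1}\otimes N_{l+1}\in\mathcal P\otimes\mathcal P$ with $(k,l)\in E$.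
\end{proof}

\begin{remark}\label{rem:strong}
The results hold unchanged if subspace lattices are also required to be closed under strong limits of projections. About a member $L$ of a generated lattice we use only conditions of two forms, each verified on the generators: ``$AL\subset L$'' and ``$L\perp F$ or $L\supset G$''. With $P=P(L)$ they read $AP=PAP$, and $PP(F)=0$ or $PP(G)=P(G)$, and these define strongly closed sets of projections. In Lemma~\ref{lem:N2}, membership in $\mathcal L_\Pi$ is of the first form: $\mathcal L_\Pi$ consists of the closed subspaces invariant under all matrix units $e_pe_q^*$ with $p\le q$.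
\end{remark}

In this setting the problem is one of matrix completion. Regard the entries $T_{pq}$ with $p\not\le q$ as prescribed and the others as free. Then $\operatorname{dist}(T,\mathcal A_\Pi)$ is the infimum of the norms of the completions. A rectangle $R\times S$ of rows and columns consists of prescribed entries exactly when $R$ misses the lower set generated by $S$, so $\beta_\Pi(T)$ is the supremum of the norms of the fully prescribed rectangular submatrices. A distance formula says that these rectangles are, up to a constant, the only obstruction to a completion of small norm.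

The next lemma recovers a matrix with zero diagonal from its off-diagonal rectangles.

\begin{lemma}\label{lem:avg}
Let $J\subset\Pi$ be finite and $T_{pp}=0$ for $p\in J$. Then $\|P_JTP_J\|\le4\max_{S\subset J}\|P_{J\setminus S}TP_S\|$.
\end{lemma}

\begin{proof}
For $p\ne q$ in $J$, exactly a quarter of the subsets $S\subset J$ satisfy $q\in S$, $p\notin S$. Since the diagonal vanishes, the average of $P_{J\setminus S}TP_S$ over all $S\subset J$ is $\frac14P_JTP_J$.
\end{proof}

\begin{example}\label{ex:extremes}
If $\Pi$ is a finite chain, $\mathcal L_\Pi$ is a nest and $C(\Pi)\le1$ by Arveson's formula. If $\Pi$ is a finite antichain, $\mathcal A_\Pi$ is the algebra of diagonal matrices and every subset is a lower set. Subtracting from $T$ its diagonal changes neither the distance nor $\beta_\Pi$, and Lemma~\ref{lem:avg} then gives $C(\Pi)\le4$.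
\end{example}

Bad behavior passes from a subposet to the whole poset.

\begin{lemma}\label{lem:embed}
Let $\iota:\Pi\to\Pi'$ satisfy $p\le q\iff\iota(p)\le\iota(q)$, and let $V:\ell^2(\Pi)\to\ell^2(\Pi')$ be the isometry $Ve_p=e_{\iota(p)}$. For $T\in B(\ell^2(\Pi))$,
\[
\beta_{\Pi'}(VTV^*)\le\beta_\Pi(T),\qquad\operatorname{dist}(VTV^*,\mathcal A_{\Pi'})\ge\operatorname{dist}(T,\mathcal A_\Pi).
\]
\end{lemma}

\begin{proof}
If $E'\subset\Pi'$ is a lower set, so is $E=\iota^{-1}(E')$, and $P_{E'}V=VP_E$. Hence $P_{E'}^\perp VTV^*P_{E'}=VP_E^\perp TP_EV^*$. If $A\in\mathcal A_{\Pi'}$, then $(V^*AV)_{pq}=A_{\iota(p)\iota(q)}$ vanishes unless $p\le q$, so $V^*AV\in\mathcal A_\Pi$, and $\|VTV^*-A\|\ge\|V^*(VTV^*-A)V\|=\|T-V^*AV\|$.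
\end{proof}

Distances are computed by duality. Recall that $B(H)$ is the dual of the trace class operators with the norm $\|X\|_1=\operatorname{tr}|X|$, under the pairing $\operatorname{tr}(TX)$; in particular $|\operatorname{tr}(TX)|\le\|T\|\|X\|_1$. For a subspace $\mathcal A\subset B(H)$ let $\mathcal A_\perp$ be the set of trace class $X$ with $\operatorname{tr}(AX)=0$ for all $A\in\mathcal A$. Since $\operatorname{tr}(TX)=\operatorname{tr}((T-A)X)$,
\begin{equation}\label{eq:easy}
|\operatorname{tr}(TX)|\le\operatorname{dist}(T,\mathcal A)\,\|X\|_1\qquad(X\in\mathcal A_\perp).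
\end{equation}
If $\mathcal A$ is weak-$*$ closed, this is sharp:
\begin{equation}\label{eq:dual}
\operatorname{dist}(T,\mathcal A)=\sup\{|\operatorname{tr}(TX)|:X\in\mathcal A_\perp,\ \|X\|_1\le1\}.
\end{equation}
Indeed, by the Hahn--Banach theorem the functional $X\mapsto\operatorname{tr}(TX)$ on $\mathcal A_\perp$ extends with the same norm to the trace class, where it is given by some $T'$; then $T-T'$ annihilates $\mathcal A_\perp$, so $T-T'\in\mathcal A$ by weak-$*$ closedness. Every $\operatorname{Alg}\mathcal L$ is weak-$*$ closed, being defined by the equations $\langle A\xi,\eta\rangle=0$ for $\xi\in L$, $\eta\perp L$.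

\section{One scale: two chains of two points}\label{sec:one}

Let $\Pi_1=\{0,1\}^2$, with points $(a,b)$ and the only strict relations $(0,b)<(1,b)$: two chains of two points each, labeled by $b$ and mutually incomparable. Identify $\ell^2(\Pi_1)=\mathbb C^2\otimes\mathbb C^2$ by $e_{(a,b)}=e_a\otimes e_b$ and put
\[
h=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad\sigma=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad z=h\otimes\sigma,\qquad\chi=\tfrac12(1+z).
\]
In the order $(0,0),(1,0),(0,1),(1,1)$,
\[
z=\frac1{\sqrt2}\begin{pmatrix}0&0&1&1\\0&0&1&-1\\1&1&0&0\\1&-1&0&0\end{pmatrix},\qquad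
\mathcal A_{\Pi_1}=\begin{pmatrix}*&*&0&0\\0&*&0&0\\0&0&*&*\\0&0&0&*\end{pmatrix}.
\]
Both $h$ and $\sigma$ are self-adjoint unitaries and $\operatorname{tr}\sigma=0$. Hence $z=z^*$, $z^2=1$, $\operatorname{tr}z=0$, and $\chi$ is the projection onto the fixed vectors of $z$; note that $z\chi=\chi$. The two factors of $z$ play different roles. The factor $\sigma$ changes $b$, so $z$ joins only incomparable points and $\operatorname{tr}(Az)=0$ for $A\in\mathcal A_{\Pi_1}$. The factor $h$ spreads each point over both points of the other chain, so $z$ loses norm when it is observed on one point of each chain only.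

\begin{lemma}\label{lem:four}
Let $\kappa=\frac12+\frac1{2\sqrt2}=\cos^2\frac\pi8$, and let $J\subset\Pi_1$ be an antichain. Then $\|P_JzP_J\|\le\frac1{\sqrt2}$, and $\|\chi w\|^2\le\kappa\|w\|^2$ for $w\in\ell^2(J)$.
\end{lemma}

\begin{proof}
An antichain has at most one point in each chain. If $|J|\le1$, then $P_JzP_J=0$. If $J=\{(\theta,0),(\theta',1)\}$, the compression of $z$ to $\ell^2(J)$ has zero diagonal and both off-diagonal entries equal to $h_{\theta\theta'}=\pm\frac1{\sqrt2}$, so its norm is $\frac1{\sqrt2}$. As $\chi$ is a projection, $\|\chi w\|^2=\langle\chi w,w\rangle=\frac12\|w\|^2+\frac12\langle zw,w\rangle\le\kappa\|w\|^2$.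
\end{proof}

One scale gives no gap between $\beta$ and the distance: the lower set $E=\{b=0\}$ exhibits the prescribed block $h$, so $1\le\beta_{\Pi_1}(z)\le\operatorname{dist}(z,\mathcal A_{\Pi_1})\le\|z\|=1$. To exploit Lemma~\ref{lem:four} we need a poset in which lower sets force vectors onto antichains of $\Pi_1$. This happens when each point of $\Pi_1$ is replaced by a copy of a poset: a lower set can cut through two copies only if they are incomparable.

\section{The lexicographic power and its embedding in $\mathbb N^2$}\label{sec:poset}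

Fix $K\ge1$ and let $\Pi=\Pi_K=(\{0,1\}^2)^K$, with points $p=((a_1,b_1),\dots,(a_K,b_K))$. For $p\ne q$ let $m(p,q)$ be the largest index at which the pairs $(a_m,b_m)$ of $p$ and $q$ differ. Define $p<q$ if $p\ne q$ and, with $m=m(p,q)$,
\[
b_m(p)=b_m(q)\quad\text{and}\quad a_m(p)<a_m(q).
\]
Thus $p$ and $q$ are compared in $\Pi_1$ at the largest index where they differ; if $b_m(p)\ne b_m(q)$ there, they are incomparable. To embed $\Pi$ in $\mathbb N^2$ we list the two chains of $\Pi_1$ one after the other in the two possible ways, and use these lists as base-$4$ digits: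
\[
x(p)=\sum_{m=1}^K4^{m-1}(a_m+2b_m),\qquad y(p)=\sum_{m=1}^K4^{m-1}(a_m+2-2b_m).
\]

\begin{lemma}\label{lem:iota}
The maps $x,y:\Pi\to\{0,\dots,4^K-1\}$ are bijections, and $p<q$ if and only if $x(p)<x(q)$ and $y(p)<y(q)$. Hence $\le$ is a partial order on $\Pi$, and $\iota=(x,y):\Pi\to\mathbb N^2$ satisfies $p\le q\iff\iota(p)\le\iota(q)$.
\end{lemma}

\begin{proof}
Both $(a,b)\mapsto a+2b$ and $(a,b)\mapsto a+2-2b$ are bijections onto $\{0,1,2,3\}$, which gives the first claim. For $p\ne q$ and $m=m(p,q)$, the signs of $x(q)-x(p)$ and $y(q)-y(p)$ are those of the differences of the $m$-th digits, $\alpha+2\delta$ and $\alpha-2\delta$, where $\alpha=a_m(q)-a_m(p)$ and $\delta=b_m(q)-b_m(p)$. If $\delta=\pm1$ the two signs are opposite, because $|\alpha|\le1$. If $\delta=0$ both are the sign of $\alpha$. So both differences are positive exactly when $p<q$. Finally, for $p\ne q$ the inequality $\iota(p)\le\iota(q)$ is strict in both coordinates, since $x$ and $y$ are injective.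
\end{proof}

For $1\le n\le K+1$, a \emph{level-$n$ block} is the set of points with prescribed $(a_j,b_j)$ for all $j\ge n$. Level-$1$ blocks are single points and $\Pi$ is the only level-$(K+1)$ block. A level-$(k+1)$ block $\Gamma$ is the union of four level-$k$ blocks $\Gamma_{a,b}$, on which $(a_k,b_k)=(a,b)$. Figure~\ref{fig:K2} shows the case $K=2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.33]
\fill[gray!18] (-0.5,-0.5) -- (-0.5,14.5) -- (4.5,14.5) -- (4.5,12.5) -- (6.5,12.5) -- (6.5,2.5) -- (11.5,2.5) -- (11.5,-0.5) -- cycle;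
\draw[gray] (-0.5,-0.5) rectangle (15.5,15.5);
\draw (-0.35,7.65) rectangle (3.35,11.35);
\draw (3.65,11.65) rectangle (7.35,15.35);
\draw (7.65,-0.35) rectangle (11.35,3.35);
\draw (11.65,3.65) rectangle (15.35,7.35);
\draw[very thick] (-0.5,14.5) -- (4.5,14.5) -- (4.5,12.5) -- (6.5,12.5) -- (6.5,2.5) -- (11.5,2.5) -- (11.5,-0.5);
\foreach \x/\y in {0/10,1/11,2/8,3/9,4/14,6/12,8/2,10/0,11/1} \fill (\x,\y) circle (0.22);
\foreach \x/\y in {5/15,7/13,9/3,12/6,13/7,14/4,15/5} \draw[fill=white] (\x,\y) circle (0.22);
\node at (1.5,6.5) {$\Gamma_{0,0}$};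
\node at (9.2,13.5) {$\Gamma_{1,0}$};
\node at (9.3,4.5) {$\Gamma_{0,1}$};
\node at (13.5,8.5) {$\Gamma_{1,1}$};
\end{tikzpicture}
\caption{The $16$ points of $\Pi_2$ in $\{0,\dots,15\}^2$, one in each row and each column, grouped into four level-$2$ blocks. Every point of $\Gamma_{0,b}$ lies below and to the left of every point of $\Gamma_{1,b}$. The shaded region is a lower set $E$ of $\mathbb N^2$ (filled points are in $E$). Its staircase boundary splits $\Gamma_{1,0}$ and $\Gamma_{0,1}$; no lower set splits both $\Gamma_{0,b}$ and $\Gamma_{1,b}$ for the same $b$.}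
\label{fig:K2}
\end{figure}

\section{The operator and its distance to the algebra}\label{sec:dist}

Identify $\ell^2(\Pi)=(\mathbb C^2\otimes\mathbb C^2)^{\otimes K}$, and let $z_m$ and $\chi_m=\frac12(1+z_m)$ be $z$ and $\chi$ acting in the $m$-th factor. The operators $z_1,\dots,z_K$ commute. By \eqref{eq:easy}, a lower bound on the distance needs an element of $(\mathcal A_\Pi)_\perp$ of bounded trace norm, so we start from there. For $S\subset\{1,\dots,K\}$ put $z_S=\prod_{m\in S}z_m$.

\begin{lemma}\label{lem:X}
Let $\rho=4^{-K}\prod_{m=1}^K(1+z_m)$ and $X=\rho-4^{-K}\cdot1$. Then $X\in(\mathcal A_\Pi)_\perp$ and $\|X\|_1\le2$.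
\end{lemma}

\begin{proof}
Expanding the product, $X=4^{-K}\sum_{S\ne\emptyset}z_S$. Let $S\ne\emptyset$ and $(z_S)_{qp}\ne0$. Then $p$ and $q$ agree at the indices outside $S$, and $b_m(p)\ne b_m(q)$ for all $m\in S$. So $m(p,q)=\max S$ and $p,q$ are incomparable. For $A\in\mathcal A_\Pi$ this gives $A_{pq}=0$, hence $\operatorname{tr}(Az_S)=\sum_{p,q}A_{pq}(z_S)_{qp}=0$. Next, $\rho=2^{-K}\chi_1\cdots\chi_K\ge0$, and $\operatorname{tr}\rho=\bigl(\frac14\operatorname{tr}(1+z)\bigr)^K=1$. Thus $X$ is the difference of two positive operators of trace one.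
\end{proof}

In words: the algebra $\mathcal A_\Pi$ cannot distinguish the normalized trace on $\ell^2(\Pi)$ from the normalized trace on the space of vectors fixed by all $z_m$. An operator of trace zero that equals $K$ on that space is therefore far from $\mathcal A_\Pi$. The sum $z_1+\dots+z_K$ is such an operator, but its $\beta_\Pi$ is unbounded in $K$: for any $q$, the unit vectors $z_ne_q$ have disjoint supports consisting of points incomparable with $q$, so $E=\{p:p\le q\}$ gives $\beta_\Pi(\sum_nz_n)\ge\sqrt K$. We therefore multiply $z_n$ by the projections $\chi_m$ of the finer scales. They act as the identity on the fixed space, and by Lemma~\ref{lem:four} they can be expected to damp vectors that are tied to the boundary of a lower set. Define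
\[
\Psi_n=\prod_{m<n}\chi_m,\qquad T_n=z_n\Psi_n,\qquad T=\sum_{n=1}^KT_n .
\]
Each $\Psi_n$ is a projection commuting with $z_n$ (with $\Psi_1=1$), so $T_n=\Psi_nz_n\Psi_n$ is a self-adjoint contraction. It acts only on the coordinates of index at most $n$ and it changes $b_n$; in particular $T$ has zero diagonal. On the joint eigenspace where $z_m=\varepsilon_m\in\{\pm1\}$, the operator $T$ is the sum of the signs $\varepsilon_1,\varepsilon_2,\dots$ stopped at the first $-1$: it equals $j-2$ if the first $-1$ is at index $j$, and $K$ if there is none. Thus $\|T\|=K$, and the following bound is sharp up to a factor $2$.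

\begin{proposition}\label{prop:dist}
$\operatorname{dist}(T,\mathcal A_\Pi)\ge K/2$.
\end{proposition}

\begin{proof}
For every $m$ we have $\chi_m\rho=\rho$ and $z_m\rho=\rho$, because $\rho$ contains the factor $\chi_m$. Hence $T_n\rho=\rho$ and $\operatorname{tr}(T\rho)=K$. Also $\operatorname{tr}T=0$, since the diagonal of $T$ vanishes. So $\operatorname{tr}(TX)=K$ for the $X$ of Lemma~\ref{lem:X}, and \eqref{eq:easy} gives $K\le2\operatorname{dist}(T,\mathcal A_\Pi)$.
\end{proof}

\section{A bound for $\beta$ independent of $K$}\label{sec:beta}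

The triangle inequality is of no use here, because $\beta_\Pi(T_n)=1$ for each $n$. To see this, let $E$ be the set of points with $b_n=0$ and $(a_j,b_j)=(0,0)$ for $j>n$. It is a lower set: if $p<q\in E$, then $a_m(q)=1$ for $m=m(p,q)$, so $m\le n$, and $b_n(p)=b_n(q)$. The projection $\Psi_n$ commutes with $P_E$ and has a unit vector $v\in\ell^2(E)$ in its range, and $T_nv=z_nv$ is a unit vector in $\ell^2(E^c)$. What has to be shown is that one lower set and one pair of vectors cannot do this for many $n$ at once.

Fix a lower set $E\ne\emptyset,\Pi$. To record at which scales $E$ cuts the poset, call a block \emph{proper} if it meets both $E$ and $E^c$, and let $D_n$ be the union of the proper level-$n$ blocks. A block containing a proper block is proper, so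
\[
\emptyset=D_1\subset D_2\subset\dots\subset D_{K+1}=\Pi .
\]
These sets matter for two reasons. The first is that $T_n$ sees only $D_{n+1}$: for $v\in\ell^2(E)$ and $w\in\ell^2(E^c)$,
\begin{equation}\label{eq:local}
\langle T_nv,w\rangle=\langle T_nP_{D_{n+1}}v,P_{D_{n+1}}w\rangle .
\end{equation}
Indeed, $T_n$ does not change the coordinates of index greater than $n$, so $\langle T_nv,w\rangle=\sum_\Gamma\langle T_nP_\Gamma v,P_\Gamma w\rangle$ over the level-$(n+1)$ blocks $\Gamma$, and $P_\Gamma v=0$ or $P_\Gamma w=0$ when $\Gamma$ is not proper. The second reason is the next lemma, the only place in this section where it is used that $E$ is a lower set.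

\begin{lemma}\label{lem:contract}
Let $1\le k\le K$. Then $\|P_{D_k}z_kP_{D_k}\|\le\frac1{\sqrt2}$. If $u\in\ell^2(D_k)$, then $\|\chi_ku\|^2\le\kappa\|u\|^2$ and $\chi_ku\in\ell^2(D_{k+1})$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be a level-$(k+1)$ block and fix $b$. Every $p\in\Gamma_{0,b}$ and $q\in\Gamma_{1,b}$ satisfy $m(p,q)=k$ and $p<q$. If $\Gamma_{1,b}$ is proper, it meets $E$, so $\Gamma_{0,b}\subset E$ and $\Gamma_{0,b}$ is not proper. Hence $J_\Gamma=\{(a,b):\Gamma_{a,b}\text{ is proper}\}$ is an antichain of $\Pi_1$.

Partition $\Pi$ into four-point fibers by fixing all coordinates of index $j\ne k$. On the copy of $\ell^2(\Pi_1)$ over each fiber, $z_k$ and $\chi_k$ act as $z$ and $\chi$. A fiber lies in one level-$(k+1)$ block $\Gamma$, and its point with $(a_k,b_k)=(a,b)$ lies in $\Gamma_{a,b}$; so the fiber meets $D_k$ in the antichain $J_\Gamma$. Lemma~\ref{lem:four} on each fiber, and orthogonality of the fibers, give both estimates. Finally, $\chi_k$ preserves $\ell^2(\Gamma)$ for each level-$(k+1)$ block $\Gamma$, and $D_{k+1}\supset D_k$ is a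 union of such blocks.
\end{proof}

\begin{example}[Two scales]\label{ex:two}
Let $K=2$, so $T=z_1+z_2\chi_1$ and $\|T\|=2$. In Figure~\ref{fig:K2}, $D_2=\Gamma_{1,0}\cup\Gamma_{0,1}$. Suppose that unit vectors $v\in\ell^2(E)$, $w\in\ell^2(E^c)$ have $|\langle T_1v,w\rangle|=1$. By \eqref{eq:local}, $\|P_{D_2}v\|\|P_{D_2}w\|\ge1$, so $v,w\in\ell^2(D_2)$. Since $D_2$ is a union of level-$2$ blocks, $\chi_1v$ and $\chi_1w$ lie in $\ell^2(D_2)$ too, and Lemma~\ref{lem:contract} gives $|\langle T_2v,w\rangle|=|\langle z_2\chi_1v,\chi_1w\rangle|\le\frac1{\sqrt2}$. So $|\langle Tv,w\rangle|=2$ is never attained, and $\beta_\Pi(T)<2$ by compactness. A pair that is fully detected at the fine scale is confined to an antichain of blocks, and is damped at the next scale. The cutoffs make the damping compound: $\chi_2$ shrinks such vectors and leaves them in $\ell^2(D_3)$, where $\chi_3$ shrinks them again.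
\end{example}

\begin{lemma}\label{lem:decay}
If $u\in\ell^2(D_m)$ and $m\le n\le K$, then $\|\Psi_nu\|\le\kappa^{(n-m)/2}\|u\|$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:contract} for $k=m,\dots,n-1$ in turn; after the step $k$ the vector lies in $\ell^2(D_{k+1})$, so the next step is allowed. This gives $\|\chi_{n-1}\cdots\chi_mu\|^2\le\kappa^{n-m}\|u\|^2$, and $\Psi_n=\Psi_m\chi_{n-1}\cdots\chi_m$ with $\|\Psi_m\|\le1$.
\end{proof}

A general vector is spread over several scales, so we decompose it along the layers $D_{m+1}\setminus D_m$. Each layer is first seen by $T_m$ and then fades, which produces a convolution with a summable kernel.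

\begin{proposition}\label{prop:beta}
$\beta_\Pi(T)\le200$.
\end{proposition}

\begin{proof}
For $E=\emptyset$ or $E=\Pi$ the corner $P_E^\perp TP_E$ is zero, so let $E$ be as above, $v\in\ell^2(E)$, $w\in\ell^2(E^c)$. For $1\le m\le K$ let $v_m$ and $w_m$ be the restrictions of $v$ and $w$ to $D_{m+1}\setminus D_m$. These sets partition $\Pi$, so $\sum_m\|v_m\|^2=\|v\|^2$ and $v^{(n)}:=P_{D_{n+1}}v=\sum_{m\le n}v_m$; the same holds for $w$, with $w^{(n)}:=P_{D_{n+1}}w$. By \eqref{eq:local} and $T_n=\Psi_nz_n\Psi_n$,
\[
|\langle T_nv,w\rangle|=|\langle z_n\Psi_nv^{(n)},\Psi_nw^{(n)}\rangle|\le\|\Psi_nv^{(n)}\|\,\|\Psi_nw^{(n)}\| .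
\]
For $m<n$ we have $v_m\in\ell^2(D_{m+1})$ with $m+1\le n$, so $\|\Psi_nv_m\|\le\kappa^{(n-m-1)/2}\|v_m\|$ by Lemma~\ref{lem:decay}; for $m=n$ we use $\|\Psi_nv_n\|\le\|v_n\|$. Thus
\[
\|\Psi_nv^{(n)}\|\le\sum_{m\le n}c_{n-m}\|v_m\|,\qquad c_0=1,\quad c_j=\kappa^{(j-1)/2}\ \ (j\ge1).
\]
The right side is the $n$-th term of $\sum_jc_j\,\mathrm{sh}^j\alpha$, where $\alpha=(\|v_m\|)_m$ and $\mathrm{sh}$ is the shift on $\ell^2$. By the triangle inequality in $\ell^2$ (Young's inequality),
\[
\Bigl(\sum_n\|\Psi_nv^{(n)}\|^2\Bigr)^{1/2}\le\gamma\|v\|,\qquad\gamma=\sum_{j\ge0}c_j=1+\frac1{1-\sqrt\kappa}.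
\]
This used only $v_m\in\ell^2(D_{m+1})$ and the orthogonality of the $v_m$, so it holds for $w$ as well. By the Cauchy--Schwarz inequality,
\[
|\langle Tv,w\rangle|\le\sum_{n=1}^K\|\Psi_nv^{(n)}\|\,\|\Psi_nw^{(n)}\|\le\gamma^2\|v\|\|w\| .
\]
Since $\kappa<0.85356<0.92389^2$ and $13.14\cdot(1-0.92389)>1$, we get $\gamma<14.14$ and $\gamma^2<200$.
\end{proof}

\begin{remark}
The matrix $h$ cannot be replaced by the identity. With $z=1\otimes\sigma$ the proof of Proposition~\ref{prop:dist} is unchanged, but $\beta_\Pi(T)\ge K/4$. Indeed, the points with $a_1=\dots=a_K=0$ are minimal in $\Pi$, so every subset of the set $J$ of such points is a lower set. The vector $(e_0\otimes(e_0+e_1))^{\otimes K}\in\ell^2(J)$ is fixed by all $z_m$, so $\|P_JTP_J\|\ge K$, and Lemma~\ref{lem:avg} applies.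
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $Ve_p=e_{\iota(p)}$ with $\iota$ from Lemma~\ref{lem:iota}, and $\widetilde T=VTV^*$. It has rank at most $4^K$ and is supported on $\iota(\Pi)\subset\{0,\dots,4^K-1\}^2$. By Lemma~\ref{lem:N2}, $\beta_{\mathcal P\otimes\mathcal P}=\beta_{\mathbb N^2}$ and $\operatorname{Alg}(\mathcal P\otimes\mathcal P)=\mathcal A_{\mathbb N^2}$. Lemma~\ref{lem:embed} and Propositions~\ref{prop:dist} and~\ref{prop:beta} give the two estimates. A constant $C$ in a distance formula would satisfy $K/2\le200\,C$ for every $K$, which is impossible.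
\end{proof}

\section{The lower bound for arbitrary nests}\label{sec:lower}

For general nests we can still plant an orthonormal family $(\epsilon_p)_{p\in\Pi}$ in $H\otimes H'$ according to $\iota$. The new difficulty is that a nest may have elements strictly between the ones we select, so that $L\in\mathcal N\otimes\mathcal M$ may neither contain $\epsilon_p$ nor be orthogonal to it. We show that the points where this happens form an antichain sitting on top of a lower set; Lemma~\ref{lem:avg} then controls them at the cost of a constant factor.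

\begin{proposition}\label{prop:lower}
If $\mathcal N$ and $\mathcal M$ both have length at least $4^K$, where $K\ge1$, then $C(\mathcal N\otimes\mathcal M)\ge K/2400$.
\end{proposition}

\begin{proof}
Put $n=4^K$. The hypothesis on the lengths provides strictly increasing chains $0=N_0\subset N_1\subset\dots\subset N_n=H$ in $\mathcal N$ and $0=M_0\subset\dots\subset M_n=H'$ in $\mathcal M$. Let $F_i=N_i\ominus N_{i-1}$ and $G_j=M_j\ominus M_{j-1}$, and choose unit vectors $\xi_i\in F_i$, $\eta_j\in G_j$. For $p\in\Pi$ put $i_p=x(p)+1$, $j_p=y(p)+1$ and $\epsilon_p=\xi_{i_p}\otimes\eta_{j_p}$. The spaces $W_p=F_{i_p}\otimes G_{j_p}\ni\epsilon_p$ are mutually orthogonal, so $Ve_p=\epsilon_p$ defines an isometry $V:\ell^2(\Pi)\to H\otimes H'$. Let $\widetilde T=VTV^*$.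

\emph{The distance.} Let $A\in\operatorname{Alg}(\mathcal N\otimes\mathcal M)$. As $\epsilon_q\in N_{i_q}\otimes M_{j_q}\in\mathcal N\otimes\mathcal M$, also $A\epsilon_q\in N_{i_q}\otimes M_{j_q}$, and this space is orthogonal to $\epsilon_p$ unless $i_p\le i_q$ and $j_p\le j_q$, that is, unless $p\le q$. So $V^*AV\in\mathcal A_\Pi$ and $\|\widetilde T-A\|\ge\|T-V^*AV\|\ge K/2$.

\emph{A dichotomy.} For all $L\in\mathcal N\otimes\mathcal M$ and $1\le i,j\le n$,
\begin{equation}\label{eq:star}
L\perp F_i\otimes G_j\qquad\text{or}\qquad L\supset N_{i-1}\otimes M_{j-1}.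
\end{equation}
For a generator $L=N\otimes H'$, total ordering gives $N\subset N_{i-1}$, and then the first alternative holds, or $N\supset N_{i-1}$, and then the second holds. For $L=H\otimes M$ compare $M$ with $M_{j-1}$ in the same way. For a closed span of spaces satisfying \eqref{eq:star}, either all are orthogonal to $F_i\otimes G_j$ or one contains $N_{i-1}\otimes M_{j-1}$; for an intersection, either one is orthogonal or all contain. So the spaces satisfying \eqref{eq:star} form a subspace lattice containing the generators.

\emph{Reduction to a weighted matrix.} Fix $L\in\mathcal N\otimes\mathcal M$ and $P=P(L)$. The projection $P(W_p)$ commutes with the projections onto the generators, so it leaves them invariant, hence leaves $L$ invariant, hence commutes with $P$. Therefore $P\epsilon_p$ and $P^\perp\epsilon_p$ lie in $W_p$. With $d_p=\langle P\epsilon_p,\epsilon_p\rangle\in[0,1]$, the vectors $P\epsilon_p$ are orthogonal of norm $d_p^{1/2}$, and the vectors $P^\perp\epsilon_p$ are orthogonal of norm $(1-d_p)^{1/2}$. Normalizing the nonzero ones, we get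 $PV=U\Delta^{1/2}$ and $P^\perp V=U'(1-\Delta)^{1/2}$ with $\Delta=\operatorname{diag}(d_p)$ and $\|U\|,\|U'\|\le1$. Hence
\[
P^\perp\widetilde TP=U'RU^*,\qquad R=(1-\Delta)^{1/2}T\Delta^{1/2},\qquad\|P^\perp\widetilde TP\|\le\|R\| .
\]

\emph{The structure of $\Delta$.} Let $p<q$ and $d_q>0$. Then $L\not\perp W_q$, so $L\supset N_{i_q-1}\otimes M_{j_q-1}$ by \eqref{eq:star}. By Lemma~\ref{lem:iota} both inequalities $i_p<i_q$ and $j_p<j_q$ are strict, so $\epsilon_p\in L$ and $d_p=1$. (This is where it matters that $\iota(\Pi)$ has one point in each row and column.) Put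
\[
E_1=\{p:d_p=1\},\qquad J=\{p:0<d_p<1\},\qquad E_0=\{p:d_p=0\}.
\]
Every point strictly below a point of $E_1\cup J$ lies in $E_1$. So $J$ is an antichain and $E_1\cup S$ is a lower set for every $S\subset J$.

\emph{The norm of $R$.} The rows of $R$ indexed by $E_1$ and the columns indexed by $E_0$ vanish, so $R=RP_{E_1}+P_{E_0}RP_J+P_JRP_J$. Let $\beta=\beta_\Pi(T)$; note that $\Delta^{1/2}$ and $(1-\Delta)^{1/2}$ are diagonal contractions. First, $RP_{E_1}=(1-\Delta)^{1/2}P_{E_1}^\perp TP_{E_1}$ has norm at most $\beta$. Second, $P_{E_0}=P_{E_1\cup J}^\perp$, so $\|P_{E_0}RP_J\|\le\|P_{E_1\cup J}^\perp TP_{E_1\cup J}\|\le\beta$. Third, $\|P_JRP_J\|\le\|P_JTP_J\|$, and $T$ has zero diagonal. For $S\subset J$ the set $J\setminus S$ is disjoint from the lower set $E_1\cup S$, so $\|P_{J\setminus S}TP_S\|\le\|P_{E_1\cup S}^\perp TP_{E_1\cup S}\|\le\beta$, and Lemma~\ref{lem:avg} gives $\|P_JTP_J\|\le4\beta$.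

Altogether $\beta_{\mathcal N\otimes\mathcal M}(\widetilde T)\le6\beta\le1200$ by Proposition~\ref{prop:beta}, and $K/2\le1200\,C(\mathcal N\otimes\mathcal M)$.
\end{proof}

\section{The upper bound and the proof of Theorem~\ref{thm:B}}\label{sec:upper}

Arveson's formula bounds the distance from $T$ to each of two nest algebras $\mathcal A_1,\mathcal A_2$, and we want the distance to $\mathcal A_1\cap\mathcal A_2$. By \eqref{eq:dual} it suffices to split each $X\in(\mathcal A_1\cap\mathcal A_2)_\perp$ as a sum of elements of $(\mathcal A_1)_\perp$ and $(\mathcal A_2)_\perp$ with controlled trace norms. When one nest is finite, triangular truncation along it gives such a splitting, and its norm is at most logarithmic in the number of blocks.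

\begin{lemma}\label{lem:trunc}
Let $Q_1,\dots,Q_r$ be mutually orthogonal projections, $r\le2^s$ with $s\ge0$ an integer, and $X$ a trace class operator. Then $\bigl\|\sum_{k<i}Q_kXQ_i\bigr\|_1\le s\|X\|_1$.
\end{lemma}

\begin{proof}
We use induction on $s$. For $r\le1$ the sum is empty; this covers $s=0$. Let $2\le r\le2^s$, $t=\lceil r/2\rceil$, $R_1=\sum_{i\le t}Q_i$ and $R_2=\sum_{i>t}Q_i$. Both groups have at most $2^{s-1}$ members, and
\[
\sum_{k<i}Q_kXQ_i=R_1XR_2+Y_1+Y_2,\qquad Y_1=\sum_{k<i\le t}Q_k(R_1XR_1)Q_i,\quad Y_2=\sum_{t<k<i}Q_k(R_2XR_2)Q_i .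
\]
By induction $\|Y_\nu\|_1\le(s-1)\|R_\nu XR_\nu\|_1$ for $\nu=1,2$. Since $R_1R_2=0$, the absolute value of $R_1XR_1+R_2XR_2$ is $|R_1XR_1|+|R_2XR_2|$, so
\[
\|R_1XR_1\|_1+\|R_2XR_2\|_1=\bigl\|\tfrac12(R_1+R_2)X(R_1+R_2)+\tfrac12(R_1-R_2)X(R_1-R_2)\bigr\|_1\le\|X\|_1 .
\]
Together with $\|R_1XR_2\|_1\le\|X\|_1$ this gives the bound $1+(s-1)=s$.
\end{proof}

\begin{proposition}\label{prop:upper}
If $\mathcal N$ has finite length $r$ and $\mathcal M$ is any nest, then $C(\mathcal N\otimes\mathcal M)\le1+2\lceil\log_2r\rceil$.
\end{proposition}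

\begin{proof}
Let $\mathcal N=\{0=N_0\subset\dots\subset N_r=H\}$ and let $Q_i$ be the projection onto $(N_i\ominus N_{i-1})\otimes H'$, so $\sum_iQ_i=1$. The families $\mathcal N_1=\{N_i\otimes H'\}$ and $\mathcal N_2=\{H\otimes M:M\in\mathcal M\}$ are nests contained in $\mathcal N\otimes\mathcal M$. Put $\mathcal A_\nu=\operatorname{Alg}\mathcal N_\nu$. Invariance under an operator passes to intersections and closed spans, so $\mathcal A:=\operatorname{Alg}(\mathcal N\otimes\mathcal M)=\mathcal A_1\cap\mathcal A_2$. An operator $A$ belongs to $\mathcal A_1$ if and only if $Q_iAQ_k=0$ for $i>k$. Each $Q_i$ commutes with the projections $1\otimes P(M)$, so $Q_i\in\mathcal A_2$.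

Let $X\in\mathcal A_\perp$ and put
\[
X'=\sum_{k<i}Q_kXQ_i,\qquad X''=X-X'=\sum_{i\le k}Q_kXQ_i .
\]
If $A\in\mathcal A_1$, then $\operatorname{tr}(AX')=\sum_{k<i}\operatorname{tr}(Q_iAQ_kX)=0$; so $X'\in(\mathcal A_1)_\perp$. If $A\in\mathcal A_2$, let $A^u=\sum_{i\le k}Q_iAQ_k$. It lies in $\mathcal A_1$ by its block form, and in $\mathcal A_2$ as a finite sum of products of elements of $\mathcal A_2$; so $A^u\in\mathcal A$ and $\operatorname{tr}(AX'')=\sum_{i\le k}\operatorname{tr}(Q_iAQ_kX)=\operatorname{tr}(A^uX)=0$. Thus $X''\in(\mathcal A_2)_\perp$. By \eqref{eq:easy} and Arveson's formula for $\mathcal N_1$ and $\mathcal N_2$,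
\[
|\operatorname{tr}(TX)|\le\beta_{\mathcal N_1}(T)\|X'\|_1+\beta_{\mathcal N_2}(T)\|X''\|_1\le\beta_{\mathcal N\otimes\mathcal M}(T)\bigl(\|X'\|_1+\|X''\|_1\bigr)
\]
for every bounded $T$. With $s=\lceil\log_2r\rceil$, Lemma~\ref{lem:trunc} gives $\|X'\|_1\le s\|X\|_1$, hence $\|X''\|_1\le(1+s)\|X\|_1$. Now \eqref{eq:dual} yields $\operatorname{dist}(T,\mathcal A)\le(1+2s)\beta_{\mathcal N\otimes\mathcal M}(T)$.
\end{proof}

Finiteness of $\mathcal N$ enters only through the truncations $X'$ and $A^u$. For $r=1$ the lattice $\mathcal N\otimes\mathcal M$ is the nest $\mathcal N_2$, and the bound $1$ is Arveson's formula.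

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $r=\infty$, Proposition~\ref{prop:lower} applies for every $K$, so $C(\mathcal N\otimes\mathcal M)=\infty$. Let $r<\infty$. The unitary $\xi\otimes\eta\mapsto\eta\otimes\xi$ carries $\mathcal N\otimes\mathcal M$ onto $\mathcal M\otimes\mathcal N$, so we may assume that $\mathcal N$ has length $r$, and Proposition~\ref{prop:upper} gives the upper bound. For the lower bound take $K=\lfloor\log_4r\rfloor$: both lengths are at least $r\ge4^K$, so Proposition~\ref{prop:lower} applies if $K\ge1$, and for $K=0$ there is nothing to prove.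

Finally, $\mathcal T_n=\operatorname{Alg}\mathcal N_n$ for the nest $\mathcal N_n$ of the spans of initial segments of the standard basis of $\mathbb C^n$, which has length $n$. An operator leaves the generators of $\mathcal N_n\otimes\mathcal N_n$ invariant if and only if its entry at $((i,j),(k,l))$ vanishes unless $i\le k$ and $j\le l$, so $\operatorname{Alg}(\mathcal N_n\otimes\mathcal N_n)=\mathcal T_n\otimes\mathcal T_n$. For $n\ge4$ we have $\lfloor\log_4n\rfloor\ge\frac12\log_4n$ and $1+2\lceil\log_2n\rceil\le4\log_2n$, so $C(\mathcal N_n\otimes\mathcal N_n)$ lies between two positive constant multiples of $\log n$.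
\end{proof}

\begin{thebibliography}{1}

\bibitem{NA} \emph{Nest Algebras}, \texttt{http://www.math.uwaterloo.ca/\textasciitilde{}krdavids/Preprints/Davidson\_NestAlgebras.pdf}.

\end{thebibliography}
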